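# Finite time regularity of the half-harmonic map flow from $\mathbb R$ into the circle

Throughout, $\mathbb R^2=\mathbb C$, $\mathcal S^1=\{|z|=1\}$, $a\cdot b=\mathrm{Re}(a\bar b)$, $z=x+iy$, $\mathbb H=\{\mathrm{Im}\,z>0\}$ and $-\mathbb H=\{\mathrm{Im}\,z<0\}$. The letter $C$ denotes constants that may change from line to line; what they depend on is said when it matters. A prime on a function of $z$ is $\partial_z$.

## 1. A continuation along upward lines

Let $u:\mathbb R\times[0,T)\to\mathcal S^1$ be smooth. For each $t$ let $U$ be its Poisson extension to the upper half-plane,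
$$U(x+iy,t)=P_yu(\cdot,t)(x)=\frac1\pi\int_{\mathbb R}\frac{y}{(x-s)^2+y^2}\,u(s,t)\,ds .$$
The Poisson kernel is $\frac1\pi\frac{y}{|s-z|^2}=\frac1{2\pi i}\big[\frac1{s-z}-\frac1{s-\bar z}\big]$, and the second bracket term is antiholomorphic in $z$. So the functions $A=\partial_zU$ and $B=\partial_z\overline U$ are
$$A(z)=\frac1{2\pi i}\int\frac{u(s)}{(s-z)^2}\,ds,\qquad B(z)=\frac1{2\pi i}\int\frac{\bar u(s)}{(s-z)^2}\,ds\qquad(z\in\mathbb H). \tag{1}$$
They are holomorphic in $z$, and since $|u|=1$ and $\int|s-z|^{-2}ds=\pi/y$,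
$$|A(z)|,\ |B(z)|\le\frac1{2y}. \tag{2}$$

Suppose that $A,B$ are smooth up to $y=0$; Section 3 proves this in the situation of interest. Start at a real point $x$ at time $\tau$ and move upward with unit speed, so that at time $\tau+\sigma$ we are at $x+i\sigma$. Along this line solve the linear system
$$\partial_\sigma\Phi_1=iA(x+i\sigma,\tau+\sigma)\,\Phi_2,\qquad \partial_\sigma\Phi_2=iB(x+i\sigma,\tau+\sigma)\,\Phi_1,\qquad(\Phi_1,\Phi_2)|_{\sigma=0}=(u(x,\tau),1), \tag{3}$$
for $\tau,\sigma\ge0$, $\tau+\sigma<T$. The point $x+iy$ at time $t\ge y$ lies on the line that started at time $t-y$, so we put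
$$(f,g)(x+iy,t)=\Phi(x,t-y,y),\qquad \tilde u=\frac fg\qquad(0\le y\le t<T).$$
A solution of a linear system that is nonzero at the start never vanishes, so $\tilde u$ is a well-defined point of the Riemann sphere $\hat{\mathbb C}$. On $y=0$ it equals $u$. Where finite, $F=\tilde u$ satisfies the Riccati equation $\partial_\sigma F=iA-iF^2B$ along each line.

**Example 1.** Let $a\in\mathbb H$ and $u(x,t)=\beta(x)=\frac{x-a}{x-\bar a}$ for all $t$. The function $\beta(z)$ is bounded and holomorphic on $\mathbb H$, so $U=\beta$, $A=\beta'$ and $B=\partial_z\bar\beta=0$. Then $\Phi_2=1$ and $\Phi_1=\beta(x)+i\int_0^\sigma\beta'(x+i\sigma')\,d\sigma'=\beta(x+i\sigma)$. So $\tilde u(z,t)=\beta(z)$, with a zero at $a$ as soon as $t\ge\mathrm{Im}\,a$.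

**Example 2.** Let $u(x,t)=e^{i\theta(t)}$, constant in $x$. Then $A=B=0$ and $\tilde u(z,t)=e^{i\theta(t-y)}$. This depends only on $y$, so it is holomorphic in $z$ only if $\theta$ is constant.

Example 2 shows that holomorphy in $z$ is not automatic: the system is solved on each vertical line separately, and nothing ties neighboring lines together. What ties them together is an evolution equation for $u$. If $u$ solves the half-harmonic map flow, defined in Section 2, then $\tilde u$ is meromorphic in $z$, and by reflection it is meromorphic in the strip $|\mathrm{Im}\,z|<t$.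

The use of this is as follows. We ask whether the flow can become singular in finite time. If it does, finitely many zeros and poles $z_j(t)\in\mathbb H$ of $\tilde u(\cdot,t)$ collapse onto a real point. The sum of their heights, $S=\sum\mathrm{Im}\,z_j>0$, will be shown to satisfy $S'\ge-CS$. Such an $S$ cannot reach $0$ in finite time.

## 2. The flow and the two theorems

For a bounded smooth $v$ with bounded derivatives, the half-Laplacian is
$$|D|v(x)=(-\Delta)^{\frac12}v(x)=\frac1\pi\,\mathrm{P.V.}\int_{\mathbb R}\frac{v(x)-v(s)}{|x-s|^2}\,ds,$$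
equivalently the Fourier multiplier $|\xi|$. For $v:\mathbb R\to\mathcal S^1$ the half-energy and its density are
$$E(v)=\frac1{4\pi}\iint\frac{|v(x)-v(s)|^2}{|x-s|^2}\,ds\,dx,\qquad e_v(x)=\frac1{2\pi}\int\frac{|v(x)-v(s)|^2}{|x-s|^2}\,ds,\qquad \int e_v\,dx=2E(v).$$
Critical points of $E$ are the half-harmonic maps. The $L^2$-gradient flow of $E$ for circle-valued maps is
$$\partial_tu=-|D|u+e_u\,u. \tag{4}$$

**Definition (smooth solution).** Fix $0<T\le\infty$. A smooth solution of (4) on $[0,T)$ is a map $u\in C^\infty(\mathbb R\times[0,T);\mathcal S^1)$ that satisfies (4) pointwise, has $\sup_{t\in[0,T)}E(u(\cdot,t))<\infty$, and for every $T'<T$ and $k\ge1$ has $\sup_{\mathbb R\times[0,T']}|\partial_x^ku|<\infty$.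

**Definition (finite time singularity).** A smooth solution with $T<\infty$ develops a finite time singularity at $T$ if $\sup_{t\in[0,T)}\|\partial_xu(\cdot,t)\|_{L^\infty(\mathbb R)}=\infty$.

Sire, Wei and Zheng used an inner-outer gluing scheme to find solutions of (4) with a prescribed singularity formation at infinite time. They conjecture that any solution of this flow cannot have a finite time singularity. The conjecture, in the precise form above, is true.

**Theorem 1.** If $T<\infty$ and $u$ is a smooth solution of (4) on $[0,T)$, then $\sup_{t\in[0,T)}\|\partial_xu(\cdot,t)\|_{L^\infty(\mathbb R)}<\infty$.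

**Theorem 2.** For every $u_0\in C^\infty(\mathbb R;\mathcal S^1)$ with all derivatives of order $\ge1$ bounded and $E(u_0)<\infty$ there is a unique smooth solution of (4) on $[0,\infty)$ with $u(\cdot,0)=u_0$. In particular every smooth solution on $[0,T)$, $T<\infty$, extends smoothly past $T$, with all its $x$-derivatives of order $\ge1$ bounded on $\mathbb R\times[0,T)$.

Theorem 1 occupies Sections 3–13. Theorem 2 is deduced in Section 14, which is not used before. Until Section 14, $u$ is a smooth solution on $[0,T)$ with $T<\infty$.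

## 3. The half-Laplacian and the boundary values of $A$ and $B$

**Step 1 (Formulas for $|D|$).** This step collects what we need about $|D|$ and the Poisson semigroup. Let $f$ be bounded with $f'$ bounded and $\alpha$-Hölder, $0<\alpha\le1$; we write $f\in C_b^{1,\alpha}$, and $C_b^2\subset C_b^{1,1}$. Symmetrizing the principal value,
$$|D|f(x)=\frac1\pi\int_0^\infty\frac{2f(x)-f(x+h)-f(x-h)}{h^2}\,dh. \tag{5}$$
The numerator is at most $\min(4\|f\|_\infty,\,2[f']_{C^\alpha}h^{1+\alpha})$, so the integral converges uniformly, $|D|f$ is bounded and continuous, and $\||D|f\|_\infty\le C_\alpha(\|f\|_\infty+[f']_{C^\alpha})$. Next,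
$$\frac{P_\varepsilon f(x)-f(x)}{\varepsilon}=\frac1\pi\int_0^\infty\frac{f(x+h)+f(x-h)-2f(x)}{h^2+\varepsilon^2}\,dh .$$
It differs from $-|D|f(x)$ by at most $C\int_0^\infty\min(h^{\alpha-1},h^{-2})\frac{\varepsilon^2}{h^2+\varepsilon^2}dh$, which tends to $0$ uniformly in $x$. Applying $P_y$ and the semigroup law,
$$\partial_yP_yf=-P_y|D|f . \tag{6}$$
Finally $|u(x)-u(s)|^2=2u(x)\cdot(u(x)-u(s))-(|u(x)|^2-|u(s)|^2)$ gives, for any $\mathbb R^2$-valued $u\in C_b^{1,\alpha}$,
$$e_u=u\cdot|D|u-\tfrac12|D|(|u|^2). \tag{7}$$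
If $|u|=1$, then $e_u=\mathrm{Re}(\bar u|D|u)=\frac12(\bar u|D|u+u|D|\bar u)$.

**Step 2 (Bounded derivatives).** This step allows differentiation in $t$. *Claim: for $T'<T$ all mixed derivatives of $u$ of order $\ge1$ are bounded on $\mathbb R\times[0,T']$.* By (7), equation (4) reads $u_t=-|D|u+(u\cdot|D|u)u$. Since $|D|$ commutes with $\partial_x$, the function $|D|u$ and all its $x$-derivatives are bounded, hence so are $u_t$ and all its $x$-derivatives. Suppose $\partial_t^ju$, $0\le j\le m$, and all their $x$-derivatives are bounded. Then (5) for $u$ may be differentiated $m$ times in $t$ under the integral, because the differentiated integrand is at most $C\min(1,h^{-2})$. So $\partial_t^m|D|u=|D|\partial_t^mu$ is bounded with its $x$-derivatives. Applying $\partial_t^m$ to the equation, the same holds for $\partial_t^{m+1}u$.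

**Step 3 (Boundary values).** We identify $A,B$ on $\mathbb R$ and show they are smooth up to the boundary. Since $\partial_z=\frac12(\partial_x-i\partial_y)$, (6) shows that $A$ and $B$ are the Poisson extensions of
$$A=\tfrac12(u_x+i|D|u),\qquad B=\tfrac12(\bar u_x+i|D|\bar u)\qquad\text{on }\mathbb R. \tag{8}$$
By Step 2 all $(x,t)$-derivatives of these boundary functions are bounded on $\mathbb R\times[0,T']$. So all $(x,t)$-derivatives of $A$ are Poisson extensions of bounded Lipschitz functions, and these are continuous up to $y=0$. By holomorphy $\partial_yA=i\partial_xA$, so $y$-derivatives reduce to $x$-derivatives. Hence $A$, and likewise $B$, is $C^\infty$ on $\overline{\mathbb H}\times[0,T)$.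

**Step 4 (Complex form of the flow).** We rewrite (4) in terms of $A,B$. Let $u$ be unimodular and $C_b^{1,\alpha}$. By Step 1, $-|D|u+e_uu=-\frac12|D|u+\frac12u^2|D|\bar u$. By (8), $|D|u=-i(2A-u_x)$ and $|D|\bar u=-i(2B-\bar u_x)$, and $u\bar u=1$ gives $u^2\bar u_x=-u_x$. Therefore
$$-|D|u+e_uu=-iu_x+iA-iu^2B \qquad\text{on }\mathbb R, \tag{9}$$
so (4) is $u_t=-iu_x+iA-iu^2B$. Also
$$\bar uA+uB=\tfrac12(|u|^2)_x+\tfrac i2\big(\bar u|D|u+u|D|\bar u\big)=i\,e_u\qquad\text{on }\mathbb R. \tag{10}$$
For unimodular $u$ that is only locally $C^{1,\alpha}$, (7), (8) and (10) remain true. Indeed (7) is pointwise, and (8) follows by cutting $u$ into a near part and a far part, as done in Lemma 7. If $u$ solves (4), so does $\bar u$, with $A$ and $B$ interchanged. We use this symmetry repeatedly.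

## 4. Meromorphy in the strip $|\mathrm{Im}\,z|<t$

**Proposition 3.** The map $\tilde u=f/g$ is smooth in $(z,t)$ on $\{0\le\mathrm{Im}\,z\le t<T\}$ as a map to $\hat{\mathbb C}$, equals $u$ on $\mathbb R$, and is meromorphic in $z$ for $0<\mathrm{Im}\,z<t$. With $\tilde u(\bar z)=1/\overline{\tilde u(z)}$ it is meromorphic in $|\mathrm{Im}\,z|<t$. Where it is finite,
$$\tilde u_t=-i\tilde u'+iA-i\tilde u^2B\qquad(\mathrm{Im}\,z>0). \tag{11}$$

*Proof.* By Section 3 the coefficients of (3) are smooth, so $(f,g)$ is smooth, and it never vanishes. Put $\mathcal D=\partial_t+\partial_y$. Differentiating $(f,g)(x,y,t)=\Phi(x,t-y,y)$, the $\tau$-derivatives cancel and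
$$\mathcal Df=iAg,\qquad\mathcal Dg=iBf .$$
The failure of holomorphy is measured by $W=gf_{\bar z}-fg_{\bar z}$, because $(f/g)_{\bar z}=W/g^2$. The operator $\mathcal D$ commutes with $\partial_{\bar z}$, and $A_{\bar z}=B_{\bar z}=0$. So
$$\mathcal DW=(iBf)f_{\bar z}+g(iAg_{\bar z})-(iAg)g_{\bar z}-f(iBf_{\bar z})=0 .$$
Thus $W$ is constant along each upward line, and it suffices to look at $y=0$. There $f=u$, $g=1$, $f_y=-u_t+iA$, $g_y=iBu$, so with $\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$,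
$$W=\tfrac12\big(u_x+i(iA-u_t)\big)-u\cdot\tfrac12\big(i\cdot iBu\big)=\tfrac12\big(u_x-A-iu_t+u^2B\big)=0$$
by (9) and the flow equation. Every point $(z,t)$ with $0\le y\le t$ lies on an upward line that starts on $y=0$, so $W\equiv0$. Hence $f/g$ is holomorphic where $g\ne0$ and $g/f$ is holomorphic where $f\ne0$. Since $|\tilde u|=1$ on $\mathbb R$, $\tilde u\not\equiv0,\infty$, so $\tilde u$ is meromorphic, and Schwarz reflection applies. Finally $\mathcal D(f/g)=(iAg^2-iBf^2)/g^2=iA-i\tilde u^2B$, and $\partial_y\tilde u=i\tilde u'$ by holomorphy. $\square$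

*The continuation of $\bar u$ is $1/\tilde u$.* The system (3) for $\bar u$ has $A,B$ interchanged and data $(\bar u,1)=\bar u\,(1,u)$. It is solved by $\bar u(x,\tau)\,(\Phi_2,\Phi_1)$.

*Counting.* Let $\Omega$ be bounded with closure in the strip, and let $\partial\Omega$ stay free of zeros and poles of $\tilde u(\cdot,t)$ for $t$ in an interval. Then the number of zeros in $\Omega$ and the number of poles in $\Omega$, with multiplicity, are each constant. For, around each zero at time $t'$ take a small disc on whose closure $\tilde u$ is finite, with no zero on the circle. By continuity into $\hat{\mathbb C}$ this persists for $t$ near $t'$, and the argument principle keeps the number of zeros in the disc. On the rest of $\overline\Omega$, which is compact, $\tilde u$ stays different from $0$. Poles are treated through $1/\tilde u$.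

## 5. Rational circle-valued functions and two explicit solutions

Let $a_1,\dots,a_{n_0},p_1,\dots,p_{n_\infty}\in\mathbb H$, repetitions allowed, with no $a_j$ equal to a $p_k$. Put
$$\beta_1=\prod_j\frac{z-a_j}{z-\bar a_j},\qquad\beta_2=\prod_k\frac{z-p_k}{z-\bar p_k},\qquad u_J=\frac{\beta_1}{\beta_2}\quad(=\beta_1\bar\beta_2\text{ on }\mathbb R).$$
Such $\beta_i$ are Blaschke products of degree $n_0$, $n_\infty$ (empty products are $1$). The rational function $u_J-1$ vanishes at $\infty$ and has its poles at the $p_k\in\mathbb H$ and the $\bar a_j\in-\mathbb H$. By partial fractions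
$$u_J-1=v+w,\qquad v\text{ with poles only at the }p_k,\quad w\text{ with poles only at the }\bar a_j,$$
both vanishing at $\infty$. For a rational $\phi$ put $\phi^\sharp(z)=\overline{\phi(\bar z)}$; it is rational, equals $\bar\phi$ on $\mathbb R$, and its poles are the conjugates of those of $\phi$. For instance, if $\phi=\frac{c}{z-p}$ then $\phi^\sharp=\frac{\bar c}{z-\bar p}$. On $\mathbb R$, $\bar u_J-1=v^\sharp+w^\sharp$.

**Lemma 4.** (i) The functions $A_J,B_J$ belonging to $u_J$ are $A_J=w'$, $B_J=(v^\sharp)'$ on $\overline{\mathbb H}$. (ii) If $\beta=e^{i\theta}$ is a Blaschke product of degree $m$, then on $\mathbb R$ we have $|D|\beta=-i\beta'$, $e_\beta=\theta'$, and $E(\beta)=\pi m$. In particular $\beta$ is a time-independent solution of (4).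

*Proof.* (i) In (1) the constant $1$ contributes $0$. The function $w$ is holomorphic near $\overline{\mathbb H}$, so Cauchy's formula gives $w'(z)$. The function $v$ is holomorphic near $\overline{-\mathbb H}$, so closing the contour below gives $0$. For $B_J$ use $\bar u_J-1=v^\sharp+w^\sharp$, with $v^\sharp$ holomorphic near $\overline{\mathbb H}$ and $w^\sharp$ near $\overline{-\mathbb H}$. (ii) Here $v=0$, so the function $B$ of $\beta$ vanishes; by (8), $|D|\bar\beta=i\bar\beta_x$, that is, $|D|\beta=-i\beta'$. As $\beta'=i\theta'\beta$, $e_\beta=\mathrm{Re}(-i\bar\beta\beta')=\theta'$. Each factor $\frac{x-a}{x-\bar a}$ contributes $\frac{2\,\mathrm{Im}\,a}{|x-a|^2}$ to $\theta'$, with integral $2\pi$. So $2E(\beta)=2\pi m$. Finally $-|D|\beta+e_\beta\beta=i\beta'+\theta'\beta=0$. $\square$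

**Example 3 (the single bubble).** $\beta_\lambda(x)=\frac{x-i\lambda}{x+i\lambda}$ has $|\beta_\lambda'|=\frac{2\lambda}{x^2+\lambda^2}$, so $\|\beta_\lambda'\|_\infty=2/\lambda$, while $E(\beta_\lambda)=\pi$ for every $\lambda$. A singularity would look like such a bubble with $\lambda(t)\to0$. Its zero $i\lambda$ sits at height $\lambda$.

**Example 4 (a zero and a pole).** Let $a\ne p$ in $\mathbb H$ and $u=\frac{(x-a)(x-\bar p)}{(x-\bar a)(x-p)}$. Then $v=\frac{c}{z-p}$, $w=\frac d{z-\bar a}$ with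
$$c=\frac{(p-a)(p-\bar p)}{p-\bar a},\qquad d=\frac{(\bar a-a)(\bar a-\bar p)}{\bar a-p}.$$
Put $m=\frac{|p-a|}{|p-\bar a|}$ and $q=1-m^2=\frac{4\,\mathrm{Im}\,a\,\mathrm{Im}\,p}{|p-\bar a|^2}\in(0,1)$. I claim that $u$ solves (4) when $a,p$ move by $\dot a=\dot p=iq$. By (9) and Lemma 4(i), (4) says $u_t/u=-iv'/u-iu\,(v^\sharp)'$. Both sides are rational, imaginary on $\mathbb R$, zero at $\infty$, with at most simple poles, located at $a,\bar a,p,\bar p$. So it suffices to compare residues at $a$ and $p$; those at $\bar a,\bar p$ follow by reflection. The left side is $-\frac{\dot a}{x-a}+\frac{\dot{\bar a}}{x-\bar a}-\frac{\dot{\bar p}}{x-\bar p}+\frac{\dot p}{x-p}$, with residues $-iq$ at $a$ and $iq$ at $p$. On the right, at $p$: $v'/u$ has residue $-1$, and $u(v^\sharp)'$ has residue $\frac{-|c|^2}{(p-\bar p)^2}=\frac{|c|^2}{4(\mathrm{Im}\,p)^2}=m^2$. The total is $i-im^2=iq$. At $a$: $1/u$ has residue $\bar d$, so the residue is $\frac{i\,c\bar d}{(a-p)^2}$. From $c\bar d=-\frac{(a-p)^2(p-\bar p)(a-\bar a)}{(p-\bar a)(a-\bar p)}$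 and $\frac{(p-\bar p)(a-\bar a)}{(p-\bar a)(a-\bar p)}=\frac{4\,\mathrm{Im}\,p\,\mathrm{Im}\,a}{|p-\bar a|^2}=q$, it equals $-iq$. The claim holds. The difference $a-p$ is constant, and both heights increase with speed $q$: the pair moves away from the real line.

## 6. The energy law, and what it leaves open

The natural first tool for a gradient flow is its energy. Let $E_\varphi(t)=\frac12\int\varphi\,e_{u(t)}\,dx$ for $\varphi\in C_c^\infty(\mathbb R;[0,1])$, $\varphi_r=\varphi(\cdot/r)$, and $E_{1-\varphi}=E-E_\varphi$.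

**Lemma 5.** With $E_0:=E(u(0))$ we have $E(u(t))+\int_0^t\|u_t\|_{L^2}^2=E_0$ for $t<T$, so $\int_0^T\|u_t\|_{L^2}^2dt\le E_0$. For $t_1<t_2<T$,
$$E_{\varphi_r}(t_2)\le E_{\varphi_r}(t_1)+Cr^{-1/2}E_0\,(t_2-t_1)^{1/2},\qquad C=C(\varphi), \tag{12}$$
and the same holds for $E_{1-\varphi_r}$ and for translates of $\varphi_r$.

*Proof.*

**Step 1 (Derivative of $E_\varphi$).** We compute $\frac{d}{dt}E_\varphi$. On $[0,T']$ the $t$-derivative of the integrand of $E_\varphi=\frac1{4\pi}\iint\varphi(x)\frac{|u(x)-u(s)|^2}{|x-s|^2}$ is at most $C\varphi(x)\min(1,|x-s|^{-2})$. So we may differentiate under the integral and cut off $|x-s|\le\varepsilon$. Exchanging $x$ and $s$ in the part with $u_t(s)$ gives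
$$\tfrac d{dt}E_\varphi=\lim_{\varepsilon\to0}\frac1{2\pi}\iint_{|x-s|>\varepsilon}(\varphi(x)+\varphi(s))\frac{(u(x)-u(s))\cdot u_t(x)}{|x-s|^2}\,ds\,dx .$$
Write $\varphi(x)+\varphi(s)=2\varphi(x)+(\varphi(s)-\varphi(x))$. The first part tends to $\int\varphi\,u_t\cdot|D|u$, because the truncated $|D|u$ converges uniformly. Since $u\cdot u_t=0$, taking the product of (4) with $u_t$ gives $u_t\cdot|D|u=-|u_t|^2$. Hence
$$\tfrac d{dt}E_\varphi=-\int\varphi|u_t|^2dx+\mathrm{Err},\qquad\mathrm{Err}=\frac1{2\pi}\iint\frac{(\varphi(s)-\varphi(x))\,(u(x)-u(s))\cdot u_t(x)}{|x-s|^2}\,ds\,dx.$$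
This converges absolutely: for bounded $x$ the integrand is at most $C\min(1,|x-s|^{-2})$; for $x$ far from $\mathrm{supp}\,\varphi$ only $s\in\mathrm{supp}\,\varphi$ contributes, with integrand at most $C|x-s|^{-2}$.

**Step 2 (Bound on the error).** We show the error is small for wide cutoffs. Put $\ell_\varphi(x)=\int\frac{|\varphi(x)-\varphi(s)|^2}{|x-s|^2}ds$. Cauchy–Schwarz in $s$ gives $|\mathrm{Err}|\le C\int|u_t|\,\ell_\varphi^{1/2}e_u^{1/2}dx$. By scaling, $\ell_{\varphi_r}(x)=r^{-1}\ell_\varphi(x/r)$, and $\ell_\varphi$ is bounded and $O(|x|^{-2})$. So $\sup\ell_{\varphi_r}\le C/r$ and $\int\ell_{\varphi_r}\le C$.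

**Step 3 (Conclusion).** First we get $u_t\in L^2$, then the identity. Take $\varphi=1$ near $0$. On $[0,T']$, $|u_t|\le M$, so $|\mathrm{Err}|\le CM(\int\ell_{\varphi_r})^{1/2}(2\sup E)^{1/2}$ independently of $r$. Integrating in $t$ and letting $r\to\infty$ gives $u_t\in L^2(\mathbb R\times[0,T'])$. Now for any $\varphi$, $|\mathrm{Err}|\le Cr^{-1/2}E^{1/2}\|u_t\|_{L^2}$. For $\varphi=1$ near $0$ and $r\to\infty$ its time integral tends to $0$, and the energy identity follows. Integrating the bound over $[t_1,t_2]$ with Cauchy–Schwarz in $t$ gives (12). Since $E_{1-\varphi_r}=E-E_{\varphi_r}$ has the error $-\mathrm{Err}$ and the dissipation $-\int(1-\varphi_r)|u_t|^2$, it satisfies the same bound. $\square$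

The energy shows that concentration can occur only at finitely many points, because each costs a fixed amount (Section 9). It cannot exclude concentration: by Example 3 the bubble $\beta_\lambda$ has the same energy for every $\lambda$, so a shrinking bubble is invisible to $E$. One needs a quantity that sees the scale, and the heights of the zeros and poles of $\tilde u$ do.

## 7. Local regularity at unit scale

**Lemma 6.** There is a universal $K$ such that if $u$ is a smooth solution on a time interval containing $[t_0-1,t_0]$ and $|u_x|\le2$ on $[-8,8]\times[t_0-1,t_0]$, then $\|u_x(\cdot,t)\|_{C^{1/4}([-2,2])}\le K$ for $t\in[t_0-\frac12,t_0]$.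

*Proof.* Let $\chi\in C_c^\infty$ be even, $0\le\chi\le1$, $\chi=1$ on $[-1,1]$, $\mathrm{supp}\,\chi\subset[-2,2]$. Put $k(h)=\frac{1-\chi(h)}{\pi h^2}$, so $k,k'\in L^1$. Let $\zeta\in C_c^\infty((-4,4))$, $0\le\zeta\le1$, $\zeta=1$ on $[-2,2]$. Then
$$(\zeta u)_t+|D|(\zeta u)=F:=\zeta e_uu+[|D|,\zeta]u,\qquad[|D|,\zeta]u=|D|(\zeta u)-\zeta|D|u .$$
Write $\Delta_hu(x)=u(x+h)-u(x)$. For $x,x+\delta\in[-4,4]$ and $|h|\le2$, all points involved lie in $[-6,6]$, so
$$|\Delta_hu|\le2|h|,\qquad|\Delta_hu(x+\delta)-\Delta_hu(x)|\le4\min(|\delta|,|h|)\le4|\delta|^{1/2}|h|^{1/2}. \tag{13}$$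

**Step 1 (The term $\zeta e_uu$ is bounded in $C^{1/2}$).** We split the density into near and far parts:
$$e_u=\frac1{2\pi}\int\chi(h)\frac{|\Delta_hu|^2}{h^2}dh+\int k-u\cdot(k*u),$$
where $|\Delta_hu|^2=2-2u(x)\cdot u(x+h)$ was used in the far part. The last term is Lipschitz near $\mathrm{supp}\,\zeta$, since $(k*u)'=k'*u$ is bounded. The increment of the first term under $x\mapsto x+\delta$ is at most $C\int_{|h|\le2}\frac{|h|\cdot|\delta|^{1/2}|h|^{1/2}}{h^2}dh\le C|\delta|^{1/2}$ by (13).

**Step 2 (The commutator is bounded in $C^{1/2}$).** We have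
$$[|D|,\zeta]u=\zeta(k*u)-k*(\zeta u)+\frac1\pi\mathrm{P.V.}\!\int\chi(h)\frac{(\zeta(x)-\zeta(x+h))u(x+h)}{h^2}dh .$$
The first two terms are bounded and Lipschitz. Write $\zeta(x)-\zeta(x+h)=-\zeta'(x)h-h^2\varrho(x,h)$ with $\varrho(x,h)=\int_0^1(1-\tau)\zeta''(x+\tau h)d\tau$, smooth and bounded with its derivatives. The $\varrho$-term is $-\frac1\pi\int\chi(s-x)\varrho(x,s-x)u(s)\,ds$, bounded and Lipschitz because $x$ enters only through smooth functions. As $\chi$ is even, the remaining term is $-\frac1\pi\zeta'(x)\int\chi(h)\frac{\Delta_hu(x)}hdh$. By (13) its integral is bounded and has increments at most $C|\delta|^{1/2}\int_{|h|\le2}|h|^{-1/2}dh$. So $\|F\|_{C^{1/2}(\mathbb R)}\le C$ with $C$ universal.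

**Step 3 (Duhamel).** We convert the bound on $F$ into a bound on $\zeta u$. By (6), $\frac d{ds}P_{t-s}(\zeta u)(s)=P_{t-s}F(s)$, so
$$\zeta u(t)=P_{t-t_0+1}(\zeta u)(t_0-1)+\int_{t_0-1}^tP_{t-s}F(s)\,ds .$$
For $j\ge1$ we have $\int P_\tau^{(j)}=0$, so $\partial_x^jP_\tau F(x)=\int P_\tau^{(j)}(h)(F(x-h)-F(x))dh$. This gives $\|\partial_xP_\tau F\|_\infty\le C\tau^{-1/2}[F]_{C^{1/2}}$ and $\|\partial_x^2P_\tau F\|_\infty\le C\tau^{-3/2}[F]_{C^{1/2}}$. With $[\phi]_{C^{1/4}}\le2\|\phi\|_\infty^{3/4}\|\phi'\|_\infty^{1/4}$ we obtain $[\partial_xP_\tau F]_{C^{1/4}}\le C\tau^{-3/4}[F]_{C^{1/2}}$. The powers $\tau^{-1/2}$ and $\tau^{-3/4}$ are integrable at $0$. For the first term use $\|\partial_x^jP_\tau\phi\|_\infty\le C\tau^{-j}\|\phi\|_\infty$, $j=1,2$, with $\tau\ge\frac12$. As $u=\zeta u$ on $[-2,2]$, the lemma follows. $\square$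

**Lemma 7.** Let $|u|\le1$ on $\mathbb R$ and $\|u_x\|_{C^{1/4}([-2L,2L])}\le K$, $L\ge1$. Then $|A|,|B|\le C(K,L)$ on $[-L,L]\times[0,L]$ and $||D|u|\le C(K,L)$ on $[-L,L]$. If $u_n\to\omega$ locally uniformly with $|u_n|\le1$ and such bounds uniform in $n$ for every $L$ (for $n\ge n(L)$), then $|D|u_n\to|D|\omega$ locally uniformly on $\mathbb R$ and $A_n\to A_\omega$, $B_n\to B_\omega$ locally uniformly on $\overline{\mathbb H}$. The convergence is uniform in an extra parameter if the hypotheses are.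

*Proof.* Let $\psi\in C_c^\infty((-2L,2L))$, $0\le\psi\le1$, $\psi=1$ on $[-\frac32L,\frac32L]$, and split $u=\psi u+(1-\psi)u$. *Far part.* For $|\mathrm{Re}\,z|\le L$, $0\le\mathrm{Im}\,z\le L$ it contributes $\frac1{2\pi i}\int\frac{(1-\psi)u}{(s-z)^2}ds$ to $A$ and $-\frac1\pi\int\frac{(1-\psi)u}{(x-s)^2}ds$ to $|D|u(x)$. On the real segment the former is $\frac i2$ times the latter, in accordance with (8), as $(1-\psi)u$ vanishes near $[-L,L]$. Since $|s-z|\ge\frac L2$ on the support and $|s|>R$ contributes $O(1/R)$, both are bounded and pass to the limit uniformly. *Near part.* By Step 1 of Section 3 it contributes to $A$ the Poisson extension of $\frac12((\psi u)_x+i|D|(\psi u))$, which is bounded by $C\|\psi u\|_{C^{1,1/8}}$. For convergence, let $f=\psi u_n-\psi\omega$, so that $\|f\|_\infty\to0$ and $[f']_{C^{1/4}}\le K'$. From $|f'|\le\frac{2\|f\|_\infty}h+K'h^{1/4}$ for all $h>0$ we get $\|f'\|_\infty\to0$, and $[f']_{C^{1/8}}\le(2\|f'\|_\infty)^{1/2}[f']_{C^{1/4}}^{1/2}\to0$. The same applies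 to $B$, and every estimate is uniform in a parameter. $\square$

## 8. Bubbles force zeros or poles

**Proposition 8.** There is a universal $c_0>0$ such that the following holds. Let $t_n\to T$, $\lambda_n=|u_x(x_n,t_n)|^{-1}\to0$, $N_n\to\infty$, and $|u_x|\le2/\lambda_n$ for $|x-x_n|\le N_n\lambda_n$, $0\le t\le t_n$. Then:

(i) for large $n$, $\displaystyle\frac1{4\pi}\iint_{|x-x_n|,|s-x_n|<\lambda_n}\frac{|u(x,t_n)-u(s,t_n)|^2}{|x-s|^2}\,ds\,dx\ge c_0$;

(ii) after passing to a subsequence, $\tilde u(\cdot,t_n)$ has a zero or pole $\zeta_n\in\mathbb H$ with $|\zeta_n-x_n|\le C\lambda_n$.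

*Proof.* Put $u_n(y,s)=u(x_n+\lambda_ny,t_n+\lambda_ns)$. Both sides of (4) scale by $\lambda_n$, so $u_n$ is again a solution. It satisfies $|\partial_yu_n|\le2$ for $|y|\le N_n$, $-t_n/\lambda_n\le s\le0$, and $|\partial_yu_n(0,0)|=1$. Note $t_n/\lambda_n\to\infty$.

**Step 1 (Proof of (i)).** We use that the derivative cannot turn quickly. By Lemma 6, $|\partial_yu_n(y,0)-\partial_yu_n(0,0)|\le K|y|^{1/4}\le\frac12$ for $|y|\le\rho_0$, with $\rho_0\le1$ universal. Projecting on the unit vector $\partial_yu_n(0,0)$, $|u_n(x,0)-u_n(s,0)|\ge\frac12|x-s|$ for $|x|,|s|\le\rho_0$. The double integral is scale invariant, so $c_0=\frac1{4\pi}\cdot\frac14\cdot(2\rho_0)^2=\rho_0^2/(4\pi)$ works.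

**Step 2 (A stationary limit).** We extract a limit profile. Fix $L$. For large $n$, Lemma 6 translated in space and time, together with $|\partial_yu_n|\le2$, bounds $\partial_yu_n(\cdot,s)$ in $C^{1/4}([-2L,2L])$ uniformly for $s\in[-L,0]$. By Lemma 7, $|D|u_n$, and hence $\partial_su_n=-|D|u_n+(u_n\cdot|D|u_n)u_n$, is bounded on $[-L,L]\times[-L,0]$. By Arzelà–Ascoli and a diagonal argument, a subsequence converges locally uniformly on $\mathbb R\times(-\infty,0]$, and so does $\partial_yu_n$ by the interpolation in the proof of Lemma 7. By scaling and Lemma 5,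
$$\int_{-L}^0\!\int|\partial_su_n|^2dy\,ds=\int_{t_n-L\lambda_n}^{t_n}\|u_t\|_{L^2}^2dt\to0,$$
so the limit $\omega=\omega(y)$ does not depend on $s$. By Lemma 7, $\partial_su_n\to-|D|\omega+e_\omega\omega$ locally uniformly, and this limit must vanish: $|D|\omega=e_\omega\omega$. Also $|\omega|=1$, $|\omega_y(0)|=1$, and $E(\omega)\le E_0$ by Fatou.

**Step 3 ($A_\omega\equiv0$ or $B_\omega\equiv0$).** We study the product $h=A_\omega B_\omega$, which is continuous on $\overline{\mathbb H}$. By (8), on $\mathbb R$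
$$\mathrm{Im}\,h=\tfrac12\mathrm{Re}\big(\bar\omega_y|D|\omega\big)=\tfrac12e_\omega\,\mathrm{Re}(\bar\omega_y\omega)=0 .$$
So $h$ extends by reflection to an entire function, and (2) gives $|h(z)|\le\frac1{4|\mathrm{Im}\,z|^2}$. On $|z|=R$ we have $|z^2-R^2|=2R|\mathrm{Im}\,z|$, so $|(z^2-R^2)^2h|\le R^2$ there. By the maximum principle, $|h|\le R^2/(\frac34R^2)^2$ on $|z|\le R/2$. Letting $R\to\infty$, $h\equiv0$, and one of the two holomorphic factors vanishes identically.

**Step 4 (If $B_\omega\equiv0$, the profile has a zero).** Now the Poisson extension $U$ of $\omega$ satisfies $\partial_{\bar z}U=\overline{B_\omega}=0$. So it is holomorphic in $\mathbb H$, continuous on $\overline{\mathbb H}$, nonconstant, $|U|\le1$, $|U|=1$ on $\mathbb R$. If $U$ had no zero, $-\log|U|\ge0$ would be harmonic in $\mathbb H$, continuous on $\overline{\mathbb H}$, and zero on $\mathbb R$. By the Herglotz representation of positive harmonic functions in a half-plane it would equal $\kappa y$ with $\kappa\ge0$, so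 $U=ce^{i\kappa z}$, and $\kappa>0$ because $U$ is nonconstant. Then $e_\omega=\kappa$ is a positive constant and $E(\omega)=\infty$, a contradiction. So $U(a)=0$ for some $a\in\mathbb H$.

**Step 5 (The zero is inherited by $\tilde u$).** Let $(f_n,g_n)$ be the pair of $u_n$ at time $0$. Its value at $x+iy$ is the value at $\sigma=y$ of the solution of (3) with data $(u_n(x,-y),1)$ and coefficients $A_n(x+i\sigma,-y+\sigma)$, $B_n(x+i\sigma,-y+\sigma)$. By Lemma 7, with the time as extra parameter, data and coefficients converge locally uniformly to $(\omega(x),1)$, $A_\omega(x+i\sigma)$ and $0$. Since $U_y=iU_z=iA_\omega$,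
$$(f_n,g_n)\to\Big(\omega(x)+i\int_0^yA_\omega(x+i\eta)\,d\eta,\ 1\Big)=(U,1)$$
locally uniformly on $\overline{\mathbb H}$. By Hurwitz' theorem $f_n/g_n$ has a zero tending to $a$. The system (3) scales with $u$, so $\frac{f_n}{g_n}(z)=\tilde u(x_n+\lambda_nz,t_n)$, and (ii) follows. If instead $A_\omega\equiv0$, apply Steps 4 and 5 to $\bar u$, whose continuation is $1/\tilde u$; this gives a pole. $\square$

## 9. The singular set

From now on assume, for contradiction, $\sup_{[0,T)}\|u_x\|_\infty=\infty$. Call $x_1\in\mathbb R$ singular if $u_x$ is unbounded on $(x_1-d,x_1+d)\times[0,T)$ for every $d>0$, and let $\Sigma$ be the set of singular points.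

**Lemma 9.** $\Sigma$ is nonempty and finite. Moreover, for $x_1\in\Sigma$ and $d>0$ there are $(x_n,t_n)$ with $|x_n-x_1|\le d$ to which Proposition 8 applies.

*Proof.*

**Step 1 ($\Sigma\neq\emptyset$).** We must prevent escape of the concentration to $x=\pm\infty$. Let $T_n\uparrow T$ and $(x_n,t_n)\in\mathbb R\times[0,T_n]$ with $|u_x(x_n,t_n)|\ge\frac12\sup_{\mathbb R\times[0,T_n]}|u_x|\to\infty$. Since $u_x$ is bounded on $[0,T']$ for $T'<T$, $t_n\to T$, and Proposition 8 applies with $N_n=n$. Let $\varphi=1$ on $[-1,1]$, $\mathrm{supp}\,\varphi\subset[-2,2]$. By (12), for $R$ large, $E_{1-\varphi_R}(t)\le E_{1-\varphi_R}(0)+CR^{-1/2}E_0T^{1/2}<c_0$ for all $t<T$. If $|x_n|>2R+1$ and $\lambda_n<1$, then $1-\varphi_R=1$ on $(x_n-\lambda_n,x_n+\lambda_n)$ and (i) would give $E_{1-\varphi_R}(t_n)\ge c_0$. So $|x_n|\le2R+1$ for large $n$, and any limit point of $(x_n)$ is singular.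

**Step 2 (Picking points near a singular point).** Given $x_1\in\Sigma$, $d>0$ and $T_n\uparrow T$, let $(x_n,t_n)$ maximize $(d-|x-x_1|)|u_x(x,t)|$ over $[x_1-d,x_1+d]\times[0,T_n]$, with maximum $N_n$. As $u_x$ is unbounded near $x_1$, $N_n\to\infty$. Put $\lambda_n=|u_x(x_n,t_n)|^{-1}$ and $d_n=d-|x_n-x_1|=N_n\lambda_n$. Then $\lambda_n\le d/N_n\to0$, so $t_n\to T$. For $|x-x_n|\le d_n/2$ and $t\le t_n$ we have $d-|x-x_1|\ge d_n/2$, so $|u_x|\le\frac{N_n}{d_n/2}=\frac2{\lambda_n}$. Proposition 8 applies with $N_n/2$ in place of $N_n$.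

**Step 3 ($\Sigma$ is finite).** Each singular point costs energy $c_0$. Let $x^1,\dots,x^m\in\Sigma$ be distinct, $d$ so small that the intervals $(x^i-2d,x^i+2d)$ are disjoint, and $\varphi_i$ cutoffs, equal to $1$ on $(x^i-d,x^i+d)$ and supported in those intervals. Pick points at $x^i$ with radius $d/2$. By Proposition 8(i), $c_0\le E_{\varphi_i}(t_n)$ for large $n$, so (12) gives $c_0\le E_{\varphi_i}(t)+C_dE_0(T-t)^{1/2}$ for each $t<T$. Summing over $i$, using $\sum E_{\varphi_i}(t)\le E_0$, and letting $t\to T$, $m\le E_0/c_0$. $\square$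

**Lemma 10.** If $x_1\notin\Sigma$, there is $h>0$ with
$$\tfrac12\le|\tilde u(z,t)|\le2\qquad\text{for }|x-x_1|\le h,\ 0\le y\le h,\ t\in[T/2,T). \tag{14}$$

*Proof.* Say $|u_x|\le M$ on $(x_1-d,x_1+d)\times[0,T)$, $M>0$, and put $\lambda=\min(d/16,2/M,T/4)$. The rescaled solution $u(x_1+\lambda y,\lambda s)$ has $y$-derivative at most $2$ for $|y|<16$. Lemma 6, applied with any $t_0\ge1$, and Lemma 7 with $L=1$ give, after scaling back, $|A|,|B|\le C$ on $\{|x-x_1|\le\lambda,0\le y\le\lambda\}\times[\lambda,T)$. Let $h\le\min(\lambda,T/4)$, $t\ge T/2$, $y\le h$. The upward line through $(x+iy,t)$ starts at time $t-y\ge T/4\ge\lambda$. Along it $F=\tilde u$ starts unimodular and $|\partial_\sigma F|\le C(1+|F|^2)\le5C$ as long as $\frac12\le|F|\le2$. If also $h\le\frac1{10C}$, $F$ changes by at most $\frac12$, and (14) holds. $\square$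

## 10. Collapse of the zeros and poles, and their law of motion

**Step 1 (The limit of $\tilde u$ at time $T$).** We show that away from $\mathbb R$ nothing happens at $T$. Let $K\subset\{2\delta\le\mathrm{Im}\,z\le T-\delta\}$ be compact and $t_\delta=T-\delta$. For $z\in K$, $t\in[t_\delta,T)$, the vector $(f,g)(z,t)$ arises from $(f,g)(z-i(t-t_\delta),t_\delta)$ by solving the linear system on $s\in[t_\delta,t]$ with coefficients $A(z-i(t-s),s)$, $B(z-i(t-s),s)$. The starting point has height in $[\delta,t_\delta]$. All heights are at least $\delta$, where $|A|,|B|\le\frac1{2\delta}$ and, by (1), $|A'|,|B'|\le C\delta^{-2}$. As $t\to T$ the initial vectors converge uniformly on $K$ to $(f,g)(z-i\delta,t_\delta)$, and the coefficients differ from $A(z-i(T-s),s)$, $B(z-i(T-s),s)$ by at most $C\delta^{-2}(T-t)$. By Gronwall, $(f,g)(z,t)$ converges uniformly on $K$ to the value at $s=T$ of the linear system on $[t_\delta,T)$ with the limit coefficients, which are bounded; this value is a nonvanishing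 vector. So $\tilde u(\cdot,t)\to\tilde u(\cdot,T)$ locally uniformly, in the spherical metric, on $\{0<\mathrm{Im}\,z<T\}$. Near a point outside $\Sigma$, (14) shows that the limit is not identically $0$ or $\infty$. So it is meromorphic, with countably many zeros and poles.

**Step 2 (Collapse).** Fix a point of $\Sigma$ and translate it to $0$. Put $D_r=\{|z|<r\}$, $D_r^+=D_r\cap\mathbb H$, and let $r_0<T/4$ be such that $\Sigma\cap[-r_0,r_0]=\{0\}$. Call $r\in(0,r_0)$ good if $\tilde u(\cdot,T)$ has no zero or pole on $\{|z|=r,\mathrm{Im}\,z>0\}$; all but countably many $r$ are good. For good $r$, use (14) near $\pm r$ and Step 1 on the rest of the arc: there are $t_r\in(T/2,T)$ and $C_r$ with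
$$C_r^{-1}\le|\tilde u(z,t)|\le C_r\qquad(|z|=r,\ \mathrm{Im}\,z\ge0,\ t\in[t_r,T)). \tag{15}$$

**Lemma 11.** There are a good radius $r$ and an integer $n\ge1$ such that, for $t<T$ close to $T$, $\tilde u(\cdot,t)$ has exactly $n$ zeros and poles in $D_r^+$, counted with multiplicity; the number $n_0$ of zeros and the number $n_\infty$ of poles are constant; and all of them tend to $0$ as $t\to T$.

*Proof.* For good $r$, (15) and $|u|=1$ on $\mathbb R$ keep $\partial D_r^+$ free of zeros and poles. By the counting statement of Section 4, their total number $N_r<\infty$ in $D_r^+$ is constant on $[t_r,T)$, separately for zeros and for poles. $N_r$ is a nonnegative integer, nondecreasing in $r$, so there is a good $r_*$ with $N_r=n$ for all good $r\le r_*$. Hence for every good $r<r_*$ and $t$ close to $T$, all $n$ zeros and poles in $D_{r_*}^+$ lie in $D_r^+$; so they tend to $0$. To see $n\ge1$, pick points at $0$ with some $d<r_0$ (Lemma 9). Any limit point of $(x_n)$ is singular and in $[-d,d]$, hence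 $0$. By Proposition 8(ii) there are zeros or poles $\zeta_n\in\mathbb H$ of $\tilde u(\cdot,t_n)$ with $\zeta_n\to0$, $t_n\to T$ along a subsequence. Take $r=r_*$. $\square$

Fix this $r$. Let $a_j(t)$ and $p_k(t)$ be the zeros and poles in $D_r^+$, listed with multiplicity, and fix $t_1\in[t_r,T)$ such that all lie in $D_{r/8}$ for $t\in[t_1,T)$. Put
$$S=\mathrm{Im}\Big(\sum_ja_j+\sum_kp_k\Big)>0,\qquad S(t)\to0\quad(t\to T).$$

**Lemma 12.** $S$ is $C^1$ on $[t_1,T)$ and, with sums over distinct zeros $a$ and distinct poles $p$ in $D_r^+$,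
$$S'=n-\mathrm{Re}\Big[\sum_a\mathrm{Res}_a\frac A{\tilde u}+\sum_p\mathrm{Res}_p(\tilde uB)\Big]. \tag{16}$$

*Proof.* Locally in $t$, $\sum a_j=\frac1{2\pi i}\oint z\,\frac{\tilde u'}{\tilde u}dz$ over fixed small contours around the zeros that exclude the poles. As $\partial_t(\tilde u'/\tilde u)=\partial_z(\tilde u_t/\tilde u)$, integration by parts and (11) give
$$\tfrac d{dt}\sum a_j=-\frac1{2\pi i}\oint\frac{\tilde u_t}{\tilde u}dz=-\frac1{2\pi i}\oint\Big(-i\frac{\tilde u'}{\tilde u}+i\frac A{\tilde u}-i\tilde uB\Big)dz=i\,n_0-i\sum_a\mathrm{Res}_a\frac A{\tilde u},$$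
since $\tilde uB$ is holomorphic near the zeros. Apply this to $\bar u$, with continuation $1/\tilde u$ and $A\leftrightarrow B$: $\frac d{dt}\sum p_k=i\,n_\infty-i\sum_p\mathrm{Res}_p(\tilde uB)$. The contour integrals are continuous in $t$. Add and take imaginary parts. $\square$

For a shrinking $S$ the residues must add up to more than $n$. The task is to show that they exceed $n$ by at most $CS$.

## 11. One zero, and the obstruction for two

For fixed $t\in[t_1,T)$ form the rational function $u_J=\beta_1/\beta_2$ of Section 5 from the $a_j(t)$ and $p_k(t)$; no $a_j$ equals a $p_k$. By reflection $\tilde u$ and $u_J$ have the same zeros and poles in the whole disc $D_r$: those in the lower half are the $\bar p_k$ and the $\bar a_j$ for both. So $\tilde u/u_J$ is holomorphic in $D_r$, continuous and zero-free on $\overline{D_r}$, and unimodular on $(-r,r)$. Hence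
$$\tilde u=u_Je^{i\eta}\ \text{ in }D_r,\qquad\eta\text{ holomorphic in }D_r,\text{ real on }(-r,r). \tag{17}$$
On $|z|=r$, (15) and reflection bound $|\log|\tilde u||$, and each factor of $u_J$ or its inverse has modulus in $[\frac79,\frac97]$, since all $|z_j|\le\frac r8$. So $|\mathrm{Im}\,\eta|\le C$ on $D_r$ by the maximum principle, and by derivative estimates for harmonic functions
$$|\eta'|,|\eta''|\le C\quad\text{on }\overline{D_{r/2}},\qquad C\text{ independent of }t\in[t_1,T). \tag{18}$$

*The case $n=1$ with one zero $a$, $y=\mathrm{Im}\,a=S$.* Here the trivial bound (2) is enough. We have $\tilde u'(a)=\beta_1'(a)e^{i\eta(a)}$ with $\beta_1'(a)=\frac1{a-\bar a}$, so $|\tilde u'(a)|=\frac1{2y}e^{-\mathrm{Im}\,\eta(a)}$. Since $\eta$ is real on $\mathbb R$, (18) gives $|\mathrm{Im}\,\eta(a)|\le Cy$. Therefore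
$$\Big|\mathrm{Res}_a\frac A{\tilde u}\Big|=\frac{|A(a)|}{|\tilde u'(a)|}\le\frac1{2y}\cdot2y\,e^{Cy}\le1+Cy,\qquad S'\ge1-(1+Cy)=-CS .$$

*Where this stops.* With two simple zeros $a_1\ne a_2$, the same estimate gives
$$\Big|\mathrm{Res}_{a_1}\frac A{\tilde u}\Big|\le\Big|\frac{a_1-\bar a_2}{a_1-a_2}\Big|(1+CS),$$
and the first factor exceeds $1$ and can be arbitrarily large. For $a_1=i\varepsilon$, $a_2=2i\varepsilon$ it is $3$ at both zeros, so we get only $S'\ge2-6-CS$, which does not prevent $S$ from reaching $0$. Yet for $u=\beta_1$ itself, $A=\beta_1'$ and both residues are exactly $1$. So the residues must be treated together. We compare with $u_J$: first compute the residues for $u_J$ exactly, then bound the difference by $CS$.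

The second part has its own obstruction. The difference will be $\sum_p\mathrm{Res}_p(vG)$ with $v$ from Section 5 and $G$ holomorphic in $D_r^+$, and bounding residues of $v$ one at a time fails. For two poles $p_1=i\varepsilon$, $p_2=i(\varepsilon+\varepsilon^2)$ and no zeros, the residue of $v$ at $p_1$ is $\frac{(p_1-\bar p_1)(p_1-\bar p_2)}{p_1-p_2}$, of modulus $2(2+\varepsilon)$, not $O(S)$. What is $O(S)$ is $v$ on a fixed circle around all the poles, and $\|v\|_{L^2(\mathbb R)}^2$. These are the bounds of the next section.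

## 12. Three facts about the rational model

Fix $t\in[t_1,T)$; $\beta_1,\beta_2,u_J,v,w,A_J,B_J$ are as in Section 5, and $\{z_j\}=\{a_j\}\cup\{p_k\}$, $S=\sum\mathrm{Im}\,z_j$.

**Lemma 13.** $\displaystyle\sum_a\mathrm{Res}_a\frac{A_J}{u_J}+\sum_p\mathrm{Res}_p(u_JB_J)=\frac{E(u_J)}\pi\le n.$

*Proof.*

**Step 1 (The residues give the energy).** We integrate $\frac{A_J}{u_J}+u_JB_J$ over $\mathbb R$. In $\mathbb H$, $A_J=w'$ and $B_J=(v^\sharp)'$ are holomorphic, so the first summand has poles only at the $a_j$ and the second only at the $p_k$. The sum is $O(|z|^{-2})$. On $\mathbb R$, $1/u_J=\bar u_J$, so by (10) it equals $ie_{u_J}$. By the residue theorem the sum of residues is $\frac1{2\pi i}\int ie_{u_J}dx=\frac1{2\pi}\cdot2E(u_J)$.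

**Step 2 (The energy is at most $\pi n$).** We compare $\beta_1\bar\beta_2$ with the Blaschke product $\beta_1\beta_2$. Put $c_i=\beta_i(x)\overline{\beta_i(s)}$, $|c_i|=1$. The squared increments of $\beta_1\beta_2$ and $\beta_1\bar\beta_2$ add up to
$$(2-2\mathrm{Re}\,c_1c_2)+(2-2\mathrm{Re}\,c_1\bar c_2)=4(1-\mathrm{Re}\,c_1\,\mathrm{Re}\,c_2)\le4(1-\mathrm{Re}\,c_1)+4(1-\mathrm{Re}\,c_2),$$
because $(1-\mathrm{Re}\,c_1)(1-\mathrm{Re}\,c_2)\ge0$. The right side is twice the sum of the squared increments of $\beta_1$ and $\beta_2$. Integrating and using Lemma 4(ii), $E(\beta_1\beta_2)+E(\beta_1\bar\beta_2)\le2E(\beta_1)+2E(\beta_2)=2\pi n$. Since $E(\beta_1\beta_2)=\pi n$, $E(u_J)\le\pi n$. $\square$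

For the pair of Example 4, the residue at $p$ was computed to be $m^2$. Likewise $\mathrm{Res}_a\frac{A_J}{u_J}=\frac{-d\bar d}{(a-\bar a)^2}=\frac{|d|^2}{4(\mathrm{Im}\,a)^2}=m^2$. So $E(u_J)=2\pi m^2<2\pi$, and $S'=2-2m^2=2q$, in agreement with the explicit motion.

**Lemma 14.** $\|v\|_{L^2(\mathbb R)}^2\le\|u_J-1\|_{L^2(\mathbb R)}^2\le4\pi nS.$

*Proof.* On $\mathbb R$, $\bar w=w^\sharp$. The poles of $vw^\sharp$ all lie in $\mathbb H$, so it is holomorphic near $\overline{-\mathbb H}$ and $O(s^{-2})$, and $\int v\bar w=0$. This gives the first inequality. A product of unimodular numbers satisfies $|u_J-1|\le\sum_j|b_j-1|$ with $b_j=\frac{s-z_j}{s-\bar z_j}$, conjugation not changing $|b_j-1|$. And $\|b_j-1\|_{L^2}^2=\int\frac{4(\mathrm{Im}\,z_j)^2}{|s-\bar z_j|^2}ds=4\pi\,\mathrm{Im}\,z_j$. Hence $\|u_J-1\|_{L^2}\le\sum_j(4\pi\,\mathrm{Im}\,z_j)^{1/2}\le(4\pi nS)^{1/2}$. $\square$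

**Lemma 15.** Let $\rho=r/4$. Then $|v|\le CS$ and $|v^\sharp|\le CS$ on $|z|=\rho$, with $C=C(n,r)$.

*Proof.* Write $b=\beta_2$, $y_k=\mathrm{Im}\,p_k$. All $|p_k|\le\rho/2$.

**Step 1 (A pointwise bound in the lower half-plane).** Let $f$ be rational, vanishing at $\infty$, with poles only at the $p_k$, and with $fb$ holomorphic in $\mathbb H$; call such $f$ admissible. We claim
$$|f(z)|^2\le\frac{\|f\|_{L^2(\mathbb R)}^2}\pi\sum_k\frac{y_k}{|z-p_k|^2}\qquad(\mathrm{Im}\,z\le0). \tag{19}$$
Let $z\in-\mathbb H$, $\zeta=\bar z$. Cauchy's formula in the lower half-plane gives $f(z)=-\frac1{2\pi i}\int\frac{f(s)}{s-z}ds$. Since $fb$ is holomorphic near $\overline{\mathbb H}$, $\int\frac{f(s)b(s)}{s-z}ds=0$. Subtracting $\overline{b(\zeta)}$ times the second,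
$$f(z)=-\frac1{2\pi i}\int f(s)\,\frac{1-\overline{b(\zeta)}b(s)}{s-z}\,ds .$$
By the Poisson formula $\int\frac{b(s)}{|s-\zeta|^2}ds=\frac\pi{\mathrm{Im}\,\zeta}b(\zeta)$, so, expanding the square with $|b(s)|=1$,
$$\int\frac{|1-\overline{b(\zeta)}b(s)|^2}{|s-\zeta|^2}ds=\frac\pi{\mathrm{Im}\,\zeta}\big(1-|b(\zeta)|^2\big)\le\frac\pi{\mathrm{Im}\,\zeta}\sum_k\Big(1-\Big|\frac{\zeta-p_k}{\zeta-\bar p_k}\Big|^2\Big)=4\pi\sum_k\frac{y_k}{|\zeta-\bar p_k|^2}.$$
Since $|s-z|=|s-\zeta|$ for real $s$ and $|\zeta-\bar p_k|=|z-p_k|$, Cauchy–Schwarz gives (19), and by continuity also for real $z$.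

**Step 2 (The lower half circle).** We apply (19) to $f=v$. It is admissible, because $vb=(u_J-1-w)b=\beta_1-b-wb$ is holomorphic in $\mathbb H$. With Lemma 14 and $|z-p_k|\ge\rho/2$, $|v|^2\le4nS\cdot\frac{4S}{\rho^2}$ on $|z|=\rho$, $\mathrm{Im}\,z\le0$.

**Step 3 (The upper half circle).** We apply (19) to $f=(vb)^\sharp$, which transports the upper half-plane to the lower. By Step 2 the only poles of $vb$ are among the $\bar p_k$, so those of $(vb)^\sharp$ are among the $p_k$; it vanishes at $\infty$. As $b^\sharp=1/b$, $(vb)^\sharp b=v^\sharp$, which is holomorphic in $\mathbb H$. So $f$ is admissible, and $\|f\|_{L^2}=\|v\|_{L^2}$. For $|z|=\rho$, $\mathrm{Im}\,z>0$, $|v(z)b(z)|=|f(\bar z)|\le CS$. There each factor of $b$ has modulus at least $\frac{\rho/2}{3\rho/2}=\frac13$, so $|b(z)|\ge3^{-n_\infty}$ and $|v(z)|\le CS$. Finally $|v^\sharp(z)|=|v(\bar z)|$. $\square$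

## 13. The differential inequality

All constants in this section are uniform in $t\in[t_1,T)$; $\rho=r/4$.

**Proposition 16.** $R_\infty:=\sum_p\mathrm{Res}_p(\tilde uB-u_JB_J)$ satisfies $|R_\infty|\le CS$.

*Proof.*

**Step 1 (Reduction to $v$).** We isolate the singular factor. By (17), $\tilde uB-u_JB_J=u_JG$ with $G=e^{i\eta}B-B_J$ holomorphic in $D_r^+$. As $u_J-v=1+w$ is holomorphic in $\mathbb H$,
$$R_\infty=\sum_p\mathrm{Res}_p(vG).$$

**Step 2 (Structure of $G$).** We show that near $0$, $G$ is a bounded holomorphic function plus a multiple of $v^\sharp$. Expand in $s$ around $z$: for $z,s\in D_{r/2}$,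
$$e^{i(\eta(z)-\eta(s))}-1=-i\eta'(z)(s-z)+(s-z)^2m(z,s), \tag{20}$$
where $m$ is holomorphic and $|m|\le C$, by Taylor's formula on the convex set $D_{r/2}$ and (18), the exponential itself being bounded because $|\mathrm{Im}\,\eta|\le C$. Let $I=(-\frac r2,\frac r2)$, where $\bar u=\bar u_Je^{-i\eta}$. By (1) and (20), for $z\in\mathbb H\cap D_{r/2}$,
$$2\pi i\,G(z)=\int_I\bar u_J(s)\Big[\frac{-i\eta'(z)}{s-z}+m(z,s)\Big]ds+\int_{\mathbb R\setminus I}\frac{e^{i\eta(z)}\bar u(s)-\bar u_J(s)}{(s-z)^2}\,ds .$$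
The terms $\int_I\bar u_Jm\,ds$ and $\int_{\mathbb R\setminus I}$ are holomorphic in $D_{r/2}$ and bounded on $\overline{D_\rho}$. It remains to treat $\int_I\frac{\bar u_J}{s-z}ds$. Since $\bar u_J-1=v^\sharp+w^\sharp$ with $v^\sharp$ holomorphic near $\overline{\mathbb H}$ and $w^\sharp$ near $\overline{-\mathbb H}$, Cauchy's formula gives $\frac1{2\pi i}\int_{\mathbb R}\frac{\bar u_J-1}{s-z}ds=v^\sharp(z)$. So
$$\int_I\frac{\bar u_J}{s-z}ds=2\pi i\,v^\sharp(z)-\int_{\mathbb R\setminus I}\frac{\bar u_J-1}{s-z}ds+\int_I\frac{ds}{s-z}.$$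
Off $I$, $|u_J-1|\le\sum_j\frac{2\,\mathrm{Im}\,z_j}{|s-\bar z_j|}\le\frac{CS}{|s|}\le\frac C{|s|}$, and $|s-z|\ge\frac{|s|}2$ for $z\in\overline{D_\rho}$. So the middle integral is holomorphic in $D_{r/2}$ and bounded on $\overline{D_\rho}$. The last one extends from $\mathbb H\cap D_{r/2}$ holomorphically to $D_{r/2}$ and is bounded on $\overline{D_\rho}$: deform $I$ to the lower half of $|s|=\frac r2$. Collecting terms, on $\mathbb H\cap D_{r/2}$,
$$G=-i\eta'v^\sharp+G_b,\qquad G_b\text{ holomorphic in }D_{r/2},\quad|G_b|\le C\text{ on }\overline{D_\rho}. \tag{21}$$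

The term with $v^\sharp$ is not negligible pointwise. For a single pole $p=i\varepsilon$ and no zeros, $v=\frac{2i\varepsilon}{z-i\varepsilon}$, $v^\sharp=\frac{-2i\varepsilon}{z+i\varepsilon}$, and $v^\sharp(p)=-1$. The next step handles it through the $L^2$ bound.

**Step 3 (The residues).** We bound both parts by contour integrals. All poles of $v$ are the $p_k\in D_{\rho/2}$, so by Lemma 15
$$\Big|\sum_p\mathrm{Res}_p(vG_b)\Big|=\Big|\frac1{2\pi i}\oint_{|z|=\rho}vG_b\,dz\Big|\le CS.$$
The function $\eta'v^\sharp$ is holomorphic near $\overline{D_\rho^+}$, since the poles of $v^\sharp$ are the $\bar p_k\in-\mathbb H$. On $\mathbb R$, $v^\sharp=\bar v$, so $vv^\sharp=|v|^2$ there. By (18) and Lemmas 14 and 15,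
$$\Big|\sum_p\mathrm{Res}_p(\eta'vv^\sharp)\Big|=\Big|\frac1{2\pi i}\oint_{\partial D_\rho^+}\eta'vv^\sharp\,dz\Big|\le C\int_{-\rho}^\rho|v|^2dx+CS^2\le CS,$$
using $S\le nr$. With (21), $|R_\infty|\le CS$. $\square$

**End of the proof of Theorem 1.** Apply Proposition 16 to $\bar u$: its continuation is $1/\tilde u$, its model $1/u_J$, its exponent $-\eta$, and $A$, $B$ are interchanged. So $R_0:=\sum_a\mathrm{Res}_a\big(\frac A{\tilde u}-\frac{A_J}{u_J}\big)$ satisfies $|R_0|\le CS$. By (16) and Lemma 13,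
$$S'=n-\frac{E(u_J)}\pi-\mathrm{Re}(R_0+R_\infty)\ge-CS\qquad\text{on }[t_1,T).$$
Hence $S(t)\ge S(t_1)e^{-C(T-t_1)}>0$ for all $t\in[t_1,T)$, which contradicts $S(t)\to0$. So $\sup_{[0,T)}\|u_x\|_\infty<\infty$. $\blacksquare$

## 14. Global smooth solutions

We prove Theorem 2: solve the equation for short time without the constraint $|u|=1$, show smoothness and the constraint, and continue with Theorem 1.

For $u,v:\mathbb R\to\mathbb R^2$ let $Q(u,v)=\frac1{2\pi}\int\frac{(u(x)-u(s))\cdot(v(x)-v(s))}{|x-s|^2}ds$ and $\mathcal N(u)=Q(u,u)u$, so $e_u=Q(u,u)$. Let $Y_k=C_b^{k,3/4}(\mathbb R)$ and $Y=Y_0$.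

**Step 1 (Estimates).** These make the Duhamel formula work. Splitting at $|x-s|=1$, and from $|Q(u,v)|\le e_u^{1/2}e_v^{1/2}$,
$$\|Q(u,v)\|_\infty\le C\|u\|_Y\|v\|_Y,\qquad\|Q(u,v)w\|_{L^2}\le C\|u\|_YE(v)^{1/2}\|w\|_\infty .$$
Furthermore
$$\|P_\tau F\|_{Y_k}\le C(1+\tau^{-3/4})\|F\|_{C_b^k},\quad E(P_\tau F)^{1/2}\le C\tau^{-1/2}\|F\|_{L^2},\quad\|P_\tau u\|_{Y_k}\le\|u\|_{Y_k},\quad E(P_\tau u)\le E(u).$$
The first follows by interpolating $\|P_\tau F\|_\infty\le\|F\|_\infty$ and $\|\partial_xP_\tau F\|_\infty\le C\tau^{-1}\|F\|_\infty$. For the second, Plancherel gives $E(f)=\frac12\int|\xi||\hat f|^2d\xi$, and $|\xi|e^{-2\tau|\xi|}\le C/\tau$. The last two hold because $P_\tau u$ is an average of translates of $u$.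

*Singular Gronwall.* If $\phi\ge0$ is bounded and measurable and $\phi(t)\le a+C\int_0^t(1+(t-s)^{-3/4})\phi(s)ds$ on $[0,\tau]$, then $\phi\le2ae^{\mu\tau}$, where $\mu$ is so large that $C\int_0^\infty e^{-\mu\sigma}(1+\sigma^{-3/4})d\sigma\le\frac12$. Indeed $N=\sup e^{-\mu t}\phi(t)$ satisfies $N\le a+\frac12N$.

**Step 2 (Local existence and uniqueness).** We solve
$$u(t)=P_tu_0+\int_0^tP_{t-s}\mathcal N(u(s))\,ds. \tag{22}$$
Let $Z_k(\tau)$ be the Banach space of continuous $u$ on $\mathbb R\times[0,\tau]$ with $\partial_x^ju$ continuous for $j\le k$ and norm $\sup_t(\|u(t)\|_{Y_k}+E(u(t))^{1/2})<\infty$. Since $\partial_xQ(u,v)=Q(u_x,v)+Q(u,v_x)$, the functions $\partial_x^j\mathcal N(u)$, $j\le k$, are continuous in $(x,t)$ by dominated convergence, with dominating function $C\min(|h|^{-1/2},h^{-2})$, $h=s-x$. Also $\mathcal N$ is trilinear and bounded from $Y_k$ to $C_b^k$. By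
$$\mathcal N(u)-\mathcal N(v)=Q(u-v,u+v)u+Q(v,v)(u-v)$$
and Step 1, $\mathcal N$ is Lipschitz on bounded sets into $C_b^k$ and into $L^2$, for the norm $\|\cdot\|_{Y_k}+E^{1/2}$. Let $M=\|u_0\|_{Y_k}+E(u_0)^{1/2}$ and $R=2M+1$. By Minkowski's inequality, also for the seminorm $E^{1/2}$, the right side of (22) maps the ball of radius $R$ of $Z_k(\tau)$ to functions of norm at most $M+CR^3(\tau+\tau^{1/4}+\tau^{1/2})$ and has Lipschitz constant at most $CR^2(\tau+\tau^{1/4}+\tau^{1/2})$. So for small $\tau$, bounded below in terms of $M$, the contraction principle gives a solution in $Z_k(\tau)$.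

Two solutions of (22) with $\sup_t\|u(t)\|_Y<\infty$ coincide: the $Y$-norm of their difference is bounded, lower semicontinuous in $t$, and satisfies the singular Gronwall inequality with $a=0$. A smooth solution satisfies (22) on each $[0,T']$, $T'<T$, because $\frac d{ds}P_{t-s}u(s)=P_{t-s}\mathcal N(u(s))$ by (6), and its $Y$-norm is bounded there. So smooth solutions are determined by $u_0$. By the semigroup law, solutions of (22) can be restarted and concatenated.

**Step 3 (Persistence of regularity).** We show that all derivatives live as long as the $Y$-norm. Let $u_0$ be as in Theorem 2, $T_k\le\infty$ the supremum of the $\tau$ for which (22) has a solution in $Z_k(\tau)$, and $T_{\max}=T_0$. By uniqueness the solutions coincide, and $T_k\le T_{k-1}$. Let $k\ge1$, $T_{k-1}=T_{\max}$, and suppose $T_k<T_{\max}$. Then $\|u(t)\|_{Y_{k-1}}$ and $E(u(t))$ are bounded on $[0,T_k)$. The function $\partial_x^k\mathcal N(u)$ is a sum of terms $Q(\partial^iu,\partial^ju)\partial^lu$ with $i+j+l=k$, so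
$$\|\partial_x^k\mathcal N(u)\|_\infty\le C\|u\|_Y^2\|\partial_x^ku\|_Y+C\|u\|_{Y_{k-1}}^3 .$$
Apply $\partial_x^k$ to (22) and then singular Gronwall to $\|\partial_x^ku(t)\|_Y$, which is lower semicontinuous in $t$ and bounded on $[0,\tau]$ for $\tau<T_k$. The resulting bound does not depend on $\tau<T_k$, so $\|u(t)\|_{Y_k}$ is bounded on $[0,T_k)$. Restarting in $Z_k$ at a time close to $T_k$ extends the solution beyond $T_k$, a contradiction. By induction $T_k=T_{\max}$ for all $k$.

**Step 4 (Smoothness).** We verify that (4) holds in the form $u_t=-|D|u+\mathcal N(u)$ and that $u$ is smooth. For $\tau<T_{\max}$ all $\partial_x^ju$ and $\partial_x^j\mathcal N(u)$ are bounded and continuous on $\mathbb R\times[0,\tau]$. By (6), $\frac d{d\sigma}P_\sigma F=-P_\sigma|D|F$ for $F\in C_b^2$, so (22) may be differentiated in $t$: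
$$u_t=-|D|P_tu_0+\mathcal N(u(t))-\int_0^tP_{t-s}|D|\mathcal N(u(s))\,ds=-|D|u+\mathcal N(u).$$
The right side has bounded continuous $x$-derivatives of all orders. If $\partial_t^ju$, $j\le m$, have this property, then the integrals defining $|D|u$ and $Q(u,u)$ may be differentiated $m$ times in $t$, the differentiated integrands being at most $C\min(1,h^{-2})$. So $\partial_t^{m+1}u$ has it too. Hence $u\in C^\infty(\mathbb R\times[0,T_{\max}))$.

**Step 5 (The constraint).** We show $|u|=1$. Let $\varrho=|u|^2-1$. By (7), $u\cdot|D|u=e_u+\frac12|D|\varrho$, so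
$$\varrho_t=2u\cdot u_t=-2u\cdot|D|u+2e_u|u|^2=-|D|\varrho+2e_u\varrho,\qquad\varrho(0)=0 .$$
By Duhamel's formula $\|\varrho(t)\|_\infty\le\int_0^t2\|e_u\|_\infty\|\varrho(s)\|_\infty ds$, and Gronwall gives $\varrho\equiv0$.

**Step 6 (Globality and extension).** We exclude $T_{\max}<\infty$ by Theorem 1. On every $[0,T']$, $T'<T_{\max}$, the energy is bounded by construction. So $u$ is a smooth solution on $[0,T')$, and Lemma 5 gives $E(u(t))\le E(u_0)$ there. This bound does not depend on $T'$, so $u$ is a smooth solution on $[0,T_{\max})$. If $T_{\max}<\infty$, Theorem 1 bounds $\|u_x\|_\infty$ on $[0,T_{\max})$, hence also $\|u(t)\|_Y+E(u(t))^{1/2}$. The uniform lower bound on the lifetime in $Z_0$ then allows an extension past $T_{\max}$, a contradiction. So $T_{\max}=\infty$, and uniqueness was shown in Step 2.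

Finally, let a smooth solution on $[0,T)$, $T<\infty$, be given. Its initial value satisfies the hypotheses of Theorem 2, and by uniqueness it coincides on $[0,T)$ with the global solution. So it extends smoothly past $T$, with all $x$-derivatives of order $\ge1$ bounded on $\mathbb R\times[0,T)$. $\blacksquare$
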